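\title{Negative holomorphic sectional curvature: Hermitian but not K\"ahler}

\begin{abstract}
For every $n\ge 4$ we construct a connected smooth projective manifold of dimension $n$ with ample canonical bundle that admits a Hermitian metric of negative Chern holomorphic sectional curvature but no K\"ahler metric of nonpositive holomorphic sectional curvature. Negatively curved Hermitian metrics can be glued along the fibers of a holomorphic map. K\"ahler metrics carry a cohomology class, and on a surface fibered over $\mathbb P^1$ with finitely many critical points the classes of nonpositively curved K\"ahler metrics cannot converge to the class of a fiber. We embed such a surface in a manifold all of whose K\"ahler classes restrict to an obstructed ray.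
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $X$ be a complex manifold and $g$ a Hermitian metric on $T^{1,0}X$. The \emph{Chern connection} $\nabla$ of $g$ is the unique connection on $T^{1,0}X$ that is compatible with $g$ and whose $(0,1)$-part is $\bar\partial$. Let $R$ be its curvature tensor. The \emph{holomorphic sectional curvature} of $g$ is
\[
H_g(v)=\frac{R(v,\bar v,v,\bar v)}{g(v,\bar v)^2},\qquad 0\neq v\in T^{1,0}_xX,\ x\in X .
\]
We call $g$ \emph{negative} if $H_g(v)<0$ for all such $v$, and \emph{nonpositive} if $H_g(v)\le0$. The fundamental form of $g$ is $\omega=i\sum g_{k\bar l}\,dz_k\wedge d\bar z_l$, and $g$ is \emph{K\"ahler} if $d\omega=0$. In that case $\nabla$ is the Levi-Civita connection, $H_g$ is the usual holomorphic sectional curvature, and $\omega$ defines a class $[\omega]\in H^2(X,\mathbb R)$. The following question is taken from \cite{thesis}.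

\begin{quote}
Is there a compact complex manifold that admits a negative Hermitian metric but no negative K\"ahler metric?
\end{quote}

The simplest cases suggest that the answer is no. On a curve every Hermitian metric is K\"ahler, since $d\omega$ is a $3$-form. A product of compact Riemann surfaces of genus at least $2$ carries a negative metric that is K\"ahler, namely the product of the hyperbolic metrics. In general, $H_g(v)$ is the largest curvature at $x$ of a holomorphic disc tangent to $v$ (Remark~\ref{rem:discs}). Negativity is therefore a condition on discs that does not mention $d\omega$, and an obstruction such as a rational curve (Lemma~\ref{lem:rational}) excludes Hermitian and K\"ahler metrics alike. On a projective manifold, where K\"ahler metrics abound, one could hope to trade a negative Hermitian metric for a negative K\"ahler one. This hope fails.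

\begin{theorem}\label{thm:main}
For every $n\ge4$ there is a connected smooth projective manifold $X$ of dimension $n$, with $K_X$ ample, such that
\begin{itemize}
\item[(i)] $X$ admits a Hermitian metric with negative Chern holomorphic sectional curvature;
\item[(ii)] $X$ admits no K\"ahler metric with $H\le0$; in particular it admits no K\"ahler metric with $H<0$.
\end{itemize}
\end{theorem}

So the answer is yes, and the reason is not a lack of K\"ahler metrics. There is no example in dimension $1$; dimensions $2$ and $3$ are not settled here.

Two features separate the two kinds of metrics. A Hermitian metric may be multiplied by a function, and a K\"ahler metric has a cohomology class. The proof exploits both, in three steps.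

\emph{Gluing} (Section~\ref{sec:gluing}). If $p:X\to T$ is a holomorphic map of compact manifolds, $T$ has a negative metric, and every fiber is a finite set, possibly together with a submanifold that has a negative Hermitian metric, then $X$ has a negative Hermitian metric. The proof uses partitions of unity and conformal factors, which destroy the K\"ahler condition.

\emph{An obstructed class} (Sections~\ref{sec:obstruction} and~\ref{sec:surface}). Let $q:G\to\mathbb P^1$ be a fibration of a surface with finitely many critical points. If nonpositive K\"ahler metrics existed in classes converging to the class of a fiber, the fibers would collapse, and the limit would be a nonpositively curved metric on the base $\mathbb P^1$, which is impossible. We find such a $G$ that is also finite over a product of two hyperbolic curves. It has a negative Hermitian metric and a very ample class $h$ such that no class $\lambda h$, $\lambda>0$, contains a nonpositive K\"ahler metric.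

\emph{Forcing the class} (Section~\ref{sec:embedding}). The obstruction concerns only some K\"ahler classes of $G$. We embed $G$ in a manifold $X$ to which the gluing step applies and whose second cohomology restricts to $\mathbb Rh$ on $G$. A nonpositive K\"ahler metric on $X$ would restrict to a nonpositive K\"ahler metric on $G$ in a forbidden class.

\section{The curvature formula and its consequences}\label{sec:curvature}

We write $TX$ for $T^{1,0}X$ and $R_g(v)=R(v,\bar v,v,\bar v)$; this function is homogeneous of degree $4$ in $|v|$ and has the sign of $H_g(v)$. In holomorphic coordinates the Chern curvature is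
\[
R_{i\bar jk\bar l}=-\partial_i\partial_{\bar j}g_{k\bar l}+\sum_{p,q}g^{p\bar q}\,\partial_ig_{k\bar q}\,\partial_{\bar j}g_{p\bar l},
\]
where $\sum_q g^{p\bar q}g_{k\bar q}=\delta^p_k$. Extend tangent vectors $v,w\in T_xX$ as vector fields with constant coefficients, and put $\partial_v=\sum v_i\,\partial_i$ and $\partial_{\bar v}=\sum\bar v_j\,\partial_{\bar j}$. For a conjugate-linear form $\xi$ on $T_xX$ let
\[
\|\xi\|_g^2=\sup_{w\ne0}\frac{|\xi(w)|^2}{g(w,\bar w)} .
\]
If $\xi(w)=g(u,\bar w)$ for all $w$, then $\|\xi\|_g^2=g(u,\bar u)=\sum g^{p\bar q}\xi(\partial_q)\overline{\xi(\partial_p)}$. If $T_xX=V_1\oplus V_2$ is a $g$-orthogonal sum, then $\|\xi\|_g^2=\|\xi|_{V_1}\|_g^2+\|\xi|_{V_2}\|_g^2$. Contracting the curvature tensor with $v,\bar v,v,\bar v$ gives the formula on which the metric arguments of this paper rest: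
\begin{equation}\label{eq:curv}
R_g(v)=-\partial_v\partial_{\bar v}\,g(v,\bar v)+\|\xi_g\|_g^2,\qquad \xi_g(w)=\partial_v\,g(v,\bar w).
\end{equation}
Each of the two terms depends on the coordinates, but their sum does not. For a real function $\rho$ we write $\partial\bar\partial\rho(v,\bar w)=\partial_v\partial_{\bar w}\rho$. This Hermitian form is independent of the coordinates, and $\partial\bar\partial(\rho\circ p)(v,\bar w)=\partial\bar\partial\rho(dp\,v,\overline{dp\,w})$ for holomorphic $p$.

\begin{example}\label{ex:curve}
In dimension one let $\mu=g(\partial_z,\overline{\partial_z})$. Then \eqref{eq:curv} reads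
\begin{equation}\label{eq:dimone}
R_g(\partial_z)=-\partial_z\partial_{\bar z}\mu+\frac{|\partial_z\mu|^2}{\mu}=-\mu\,\partial_z\partial_{\bar z}\log\mu .
\end{equation}
Thus $g$ is nonpositive exactly when $\log\mu$ is subharmonic. For the Poincar\'e metric $\mu=(1-|z|^2)^{-2}$ on the unit disc, $\partial_z\partial_{\bar z}\log\mu=2\mu$ and $H=-2$. By uniformization, every compact Riemann surface of genus at least $2$ has a negative metric.
\end{example}

\begin{lemma}\label{lem:rules}
\begin{itemize}
\item[(a)] If $M'\subset M$ is a complex submanifold and $v\in TM'$, then $R_{g|_{M'}}(v)\le R_g(v)$.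
\item[(b)] For a product metric, $R_{g_1\oplus g_2}(v_1+v_2)=R_{g_1}(v_1)+R_{g_2}(v_2)$. For a constant $\lambda>0$, $R_{\lambda g}=\lambda R_g$.
\item[(c)] For a smooth real function $\rho$, $R_{e^\rho g}(v)=e^{\rho}\bigl(R_g(v)-\partial\bar\partial\rho(v,\bar v)\,g(v,\bar v)\bigr)$.
\item[(d)] Let $g_1,\dots,g_k$ be Hermitian metrics near $x$, let $\chi_1,\dots,\chi_k\ge0$ be smooth functions with positive sum, and let $v\in T_xM$ satisfy $\partial_v\chi_i=0$ and $\partial_v\partial_{\bar v}\chi_i=0$ at $x$ for all $i$. Then $R_{\sum\chi_ig_i}(v)\le\sum\chi_i(x)R_{g_i}(v)$.
\end{itemize}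
\end{lemma}

\begin{proof}
(a) Use coordinates in which $M'$ is a linear subspace. The first term of \eqref{eq:curv} is the same for $g$ and $g|_{M'}$, and the supremum in the second term is taken over fewer vectors $w$ for $g|_{M'}$.

(b) In product coordinates $g(v,\bar v)=g_1(v_1,\bar v_1)+g_2(v_2,\bar v_2)$, where $g_i$ depends only on the coordinates of the $i$th factor. So the first term of \eqref{eq:curv} is additive, and $\xi_g$ restricts to $\xi_{g_i}$ on the orthogonal summand $TM_i$. Both terms of \eqref{eq:curv} are multiplied by $\lambda$ when $g$ is.

(c) Write $\gamma=g(v,\bar v)$, $\rho_v=\partial_v\rho$ and $\xi=\xi_g$, so that $\partial_v\gamma=\xi(v)$. Then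
\[
\partial_v\partial_{\bar v}(e^\rho\gamma)=e^\rho\bigl(\partial_v\partial_{\bar v}\gamma+2\operatorname{Re}(\overline{\rho_v}\,\xi(v))+|\rho_v|^2\gamma+(\partial_v\partial_{\bar v}\rho)\,\gamma\bigr).
\]
Moreover $\xi_{e^\rho g}(w)=e^\rho g(u+\rho_vv,\bar w)$, where $\xi(w)=g(u,\bar w)$, so
\[
\|\xi_{e^\rho g}\|^2_{e^\rho g}=e^\rho\bigl(\|\xi\|_g^2+2\operatorname{Re}(\overline{\rho_v}\,\xi(v))+|\rho_v|^2\gamma\bigr).
\]
Subtract the first identity from the second.

(d) Put $c_i=\chi_i(x)$ and $g=\sum\chi_ig_i$. Since $\chi_i$ is real, $\partial_{\bar v}\chi_i=0$ at $x$ as well. By the product rule, at $x$ we have $\partial_v\partial_{\bar v}g(v,\bar v)=\sum c_i\,\partial_v\partial_{\bar v}g_i(v,\bar v)$ and $\xi_g=\sum c_i\xi_{g_i}$. The Cauchy--Schwarz inequality gives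
\[
|\xi_g(w)|^2\le\Bigl(\sum c_i\|\xi_{g_i}\|_{g_i}\,g_i(w,\bar w)^{1/2}\Bigr)^2\le\sum c_i\|\xi_{g_i}\|_{g_i}^2\cdot\sum c_i\,g_i(w,\bar w),
\]
that is, $\|\xi_g\|_g^2\le\sum c_i\|\xi_{g_i}\|^2_{g_i}$.
\end{proof}

\begin{example}\label{ex:basic}
By (b) and Example~\ref{ex:curve}, a product of compact Riemann surfaces of genus at least $2$ has a negative metric. By (c), the metric $g=e^{|z|^2}\sum|dz_k|^2$ on $\mathbb C^m$ has $R_g(v)=-e^{|z|^2}|v|^4$. Hence every point of a complex manifold has a neighborhood with a negative Hermitian metric.
\end{example}

\begin{remark}\label{rem:discs}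
Equality in (a) is attained by a disc: $R_g(v)$ is the maximum of $R_{g|_\Delta}(v)$ over embedded holomorphic discs $\Delta$ through $x$ tangent to $v$. Indeed $\xi_g(w)=g(\nabla_vv,\bar w)$, because $\nabla$ is compatible with $g$ and $\nabla_{\bar v}w=\bar\partial_{\bar v}w=0$. For $\gamma(\tau)=x+\tau v+\frac12\tau^2u$ the covariant derivative of $\gamma'$ at $\tau=0$ is $u+\nabla_vv(x)$, which vanishes for a suitable $u$. In coordinates in which this disc is $\tau\mapsto(\tau,0,\dots,0)$ we have $\xi_g=0$ at $x$, and (a) is an equality.
\end{remark}

\section{Gluing negative Hermitian metrics}\label{sec:gluing}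

By Lemma~\ref{lem:rules}(d), a combination of negative metrics with positive constant coefficients is negative. With a partition of unity the derivatives of the cutoff functions enter \eqref{eq:curv}, and they have no sign. The remedy is to pull the cutoffs back from a negatively curved base. Their derivatives vanish in vertical directions, and in the other directions a large multiple of the base metric dominates.

\begin{lemma}\label{lem:fibers}
Let $p:X\to T$ be a holomorphic map of compact complex manifolds, where $T$ has a negative Hermitian metric $g_T$. Suppose that every nonempty fiber of $p$ has a neighborhood with a negative Hermitian metric. Then $X$ has a negative Hermitian metric.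
\end{lemma}

\begin{proof}
For $t\in T$ let $O_t$ be an open neighborhood of $p^{-1}(t)$ with a negative metric, with $O_t=\emptyset$ if the fiber is empty. As $X\setminus O_t$ is compact, $U_t=T\setminus p(X\setminus O_t)$ is an open neighborhood of $t$, and $p^{-1}(U_t)\subset O_t$. So there are a finite open cover $(U_i)$ of $T$ and negative metrics $g_i$ on $p^{-1}(U_i)$. Let $(\chi_i)$ be a subordinate partition of unity and $g_0=\sum(\chi_i\circ p)\,g_i$.

\emph{Vertical directions.} Let $0\ne v\in\ker dp_x$. Near $x$ only the indices $i$ with $p(x)\in\operatorname{supp}\chi_i$ contribute to $g_0$, and for these $g_i$ is defined near $x$. At $x$ we have $\partial_v(\chi_i\circ p)=0$ by the chain rule and $\partial_v\partial_{\bar v}(\chi_i\circ p)=\partial\bar\partial\chi_i(dp\,v,\overline{dp\,v})=0$ because $p$ is holomorphic. Lemma~\ref{lem:rules}(d) gives $R_{g_0}(v)\le\sum\chi_i(p(x))R_{g_i}(v)<0$.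

\emph{All directions.} The metric $g_\lambda=g_0+\lambda p^*g_T$ is the one induced by $g_0\oplus\lambda g_T$ on the graph of $p$ in $X\times T$. By Lemma~\ref{lem:rules}(a) and (b),
\[
R_{g_\lambda}(v)\le R_{g_0}(v)+\lambda R_{g_T}(dp\,v).
\]
The set $K$ of $g_0$-unit vectors with $R_{g_0}(v)\ge0$ is compact and contains no vertical vector. So there are $c,C>0$ with $R_{g_T}(dp\,v)\le-c$ and $R_{g_0}(v)\le C$ on $K$. On the other unit vectors the right-hand side is negative for every $\lambda>0$. Thus $g_\lambda$ is negative for $\lambda>C/c$.
\end{proof}

To apply Lemma~\ref{lem:fibers} to a fiber $G$ of positive dimension we must extend a negative metric from $G$ to a neighborhood. There are two difficulties. First, Lemma~\ref{lem:rules}(a) points the wrong way: an extension can have larger curvature than $g_G$ in directions tangent to $G$. Second, nothing is known in the directions transverse to $G$. The first difficulty and its cure appear already in $\mathbb C^2$ with coordinates $(y,\zeta)$ and $G=\{\zeta=0\}$. Let $g'$ have the coefficients $g'(\partial_y,\overline{\partial_y})=\mu(y)$, $g'(\partial_y,\overline{\partial_\zeta})=By$ and $g'(\partial_\zeta,\overline{\partial_\zeta})=1$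 near the origin, with $B$ a constant. At the origin $g'$ is diagonal and $\xi_{g'}(\partial_\zeta)=B$ for $v=\partial_y$, so $R_{g'}(v)=R_{g'|_G}(v)+|B|^2$. Adding $\Lambda\,\partial\bar\partial|\zeta|^2$ to $g'$ replaces the coefficient $1$ by $1+\Lambda$, and the error $|B|^2$ by $|B|^2/(1+\Lambda)$. A global substitute $\rho$ for $|\zeta|^2$ does the same in general, and the conformal factor $e^{C\rho}$ takes care of the transverse directions.

\begin{lemma}\label{lem:nbhd}
Let $G$ be a compact complex submanifold of a complex manifold $X$. If $G$ has a negative Hermitian metric $g_G$, then a neighborhood of $G$ in $X$ has a negative Hermitian metric.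
\end{lemma}

\begin{proof}
Choose a smooth complex subbundle $E$ with $TX|_G=TG\oplus E$ and a Hermitian metric on $E$. Extend the orthogonal sum of $g_G$ and this metric to a Hermitian metric $g'$ near $G$, using charts and a partition of unity.

\emph{The function $\rho$.} Cover $G$ by finitely many charts $V_i$ with coordinates $(y^i,\zeta^i)$ such that $G\cap V_i=\{\zeta^i=0\}$. Let $\chi_i\ge0$ be smooth with compact support in $V_i$ and $\sum\chi_i=1$ near $G$, and put $\rho=\sum\chi_i|\zeta^i|^2$. Fix $x\in G$ and one of the charts $(y,\zeta)$ around $x$. If $x\in V_i$, the components of $\zeta^i$ vanish on $\{\zeta=0\}$, so $\zeta^i=M^i\zeta$ near $x$ with a holomorphic matrix $M^i$. Along $G$ this matrix is the Jacobian $\partial\zeta^i/\partial\zeta$, which is invertible since both $(y,\zeta)$ and $(y^i,\zeta^i)$ are coordinates adapted to $G$. The functions $\chi_i$ with $x\notin V_i$ vanish near $x$. Therefore, near $x$,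
\[
\rho=\sum_{k,l}P_{kl}(y,\zeta)\,\zeta_k\bar\zeta_l,\qquad \sum_{k,l} P_{kl}\,a_k\bar a_l=\sum_i\chi_i|M^ia|^2,
\]
with $P$ smooth and positive definite. Let $\kappa=\partial\bar\partial\rho$. At $\zeta=0$ the only surviving terms of $\partial_a\partial_{\bar b}\rho$ are those in which $\partial_a$ falls on $\zeta_k$ and $\partial_{\bar b}$ on $\bar\zeta_l$. So along $G$ the form $\kappa$ is positive semidefinite with kernel $TG$, and by compactness $\kappa\ge c\,g'$ on $E$ for some $c>0$.

\emph{Tangent directions.} For $\Lambda\ge0$ let $g_\Lambda=g'+\Lambda\kappa$. It is positive definite along $G$, hence a metric on a neighborhood of $G$ that depends on $\Lambda$. Let $v\in T_xG$, extended as a constant field in the $y$-directions. For every constant $b$ the function $\partial_v\kappa(v,\bar b)=\partial_v\partial_v\partial_{\bar b}\rho$ vanishes on $G$: none of the three derivatives acts on $\zeta_k$, so this factor survives in every term. Also $\partial_v\partial_{\bar v}\kappa(v,\bar v)=0$ on $G$, since it is a tangential derivative of $\rho|_G=0$. Hence, with $\xi=\xi_{g'}$,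
\[
R_{g_\Lambda}(v)=-\partial_v\partial_{\bar v}\,g'(v,\bar v)+\|\xi\|^2_{g_\Lambda}.
\]
The sum $T_xG\oplus E_x$ is orthogonal for $g'$ and for $\kappa$, hence for $g_\Lambda$, and $g_\Lambda=g_G$ on $T_xG$. Since $g'|_{TG}=g_G$ along $G$ and $v$ is tangent to $G$, the first term together with $\|\xi|_{T_xG}\|^2_{g_G}$ is $R_{g_G}(v)$. Thus $R_{g_\Lambda}(v)=R_{g_G}(v)+\|\xi|_{E_x}\|^2_{g_\Lambda}$. For $\Lambda=0$ this says $\|\xi|_{E_x}\|^2_{g'}=R_{g'}(v)-R_{g_G}(v)$. As $g_\Lambda\ge(1+c\Lambda)g'$ on $E_x$, we obtain
\[
R_{g_\Lambda}(v)\le R_{g_G}(v)+\frac{R_{g'}(v)-R_{g_G}(v)}{1+c\Lambda}.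
\]
On the compact unit sphere bundle of $TG$ the function $R_{g_G}$ has a negative maximum and the numerator is bounded. So for large $\Lambda$ the metric $g=g_\Lambda$ satisfies $R_g(v)<0$ for all $0\ne v\in TG$.

\emph{Transverse directions.} Let $\hat g=e^{C\rho}g$. Since $\rho=0$ on $G$, Lemma~\ref{lem:rules}(c) gives $R_{\hat g}(w)=R_g(w)-C\kappa(w,\bar w)$ for $g$-unit vectors $w\in TX|_G$. Those with $R_g(w)\ge0$ form a compact set disjoint from $TG$; on it $\kappa(w,\bar w)$ has a positive minimum and $R_g$ is bounded. On the other unit vectors $R_g(w)<0$ and $\kappa(w,\bar w)\ge0$. So for large $C$ we have $R_{\hat g}<0$ on all nonzero vectors of $TX|_G$. The points carrying a unit vector with $R_{\hat g}\ge0$ form a closed set, because the unit sphere bundle is proper over its base, and this set is disjoint from $G$. Its complement is the required neighborhood.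
\end{proof}

\begin{corollary}\label{cor:glue}
Let $p:X\to T$ be a holomorphic map of compact complex manifolds, where $T$ has a negative Hermitian metric. Suppose that each fiber of $p$ is either finite (possibly empty) or the disjoint union of a finite set and a compact submanifold of $X$ that has a negative Hermitian metric. Then $X$ has a negative Hermitian metric.
\end{corollary}

\begin{proof}
Choose disjoint neighborhoods of the points and of the submanifold, use Example~\ref{ex:basic} near the points and Lemma~\ref{lem:nbhd} near the submanifold, and apply Lemma~\ref{lem:fibers}.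
\end{proof}

\section{K\"ahler classes near a fiber class over $\mathbb P^1$}\label{sec:obstruction}

\subsection*{Subharmonic functions}
We use the following textbook facts; $dm$ denotes Lebesgue measure on $\mathbb C$. A function $u:\Omega\to[-\infty,\infty)$ on an open set $\Omega\subset\mathbb C$ is \emph{subharmonic} if it is upper semicontinuous and, for every $z_0\in\Omega$, the value $u(z_0)$ is at most the mean of $u$ over all small circles centered at $z_0$. The inequality then holds for the mean over every closed disc in $\Omega$ centered at $z_0$. A smooth $u$ is subharmonic if and only if $\partial_z\partial_{\bar z}u\ge0$. A function on a complex manifold is \emph{plurisubharmonic} (psh) if it is upper semicontinuous and its pullback to every holomorphic disc is subharmonic. The composition of a subharmonic function with a holomorphic function is psh.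
\begin{itemize}
\item[(S1)] Two psh functions that agree almost everywhere agree everywhere.
\item[(S2)] A psh function on a connected manifold that attains its supremum is constant. A function subharmonic near a closed disc is bounded on the disc by its maximum on the boundary circle.
\item[(S3)] \cite[Theorem 4.1.9]{hormander} A sequence of subharmonic functions on a connected open set that is locally uniformly bounded above either tends to $-\infty$ locally uniformly, or has a subsequence converging in $L^1_{\mathrm{loc}}$ to a subharmonic function.
\end{itemize}

\subsection*{Two model cases}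
The obstruction comes from the projective line.

\begin{lemma}\label{lem:rational}
If $X$ has a nonpositive Hermitian metric $g$, then every holomorphic map $\gamma:\mathbb P^1\to X$ is constant. In particular $\mathbb P^1$ has no nonpositive metric.
\end{lemma}

\begin{proof}
Let $z$ be the coordinate on $\mathbb C\subset\mathbb P^1$ and $u=\log\gamma^*g(\partial_z,\overline{\partial_z})$, a continuous function $\mathbb C\to[-\infty,\infty)$. Where $d\gamma\neq0$ the map $\gamma$ is locally an embedding, and $u$ is subharmonic by Lemma~\ref{lem:rules}(a) and \eqref{eq:dimone}. Where $d\gamma=0$ we have $u=-\infty$, and the mean value inequality is automatic. So $u$ is subharmonic on $\mathbb C$. In the coordinate $z'=1/z$ we have $|dz'|^2=|z|^{-4}|dz|^2$, hence $u=u'-4\log|z|$, where $e^{u'}=\gamma^*g(\partial_{z'},\overline{\partial_{z'}})$ is bounded near $z'=0$. Thus $u\to-\infty$ as $|z|\to\infty$, and (S2) on large discs gives $u\equiv-\infty$, that is, $d\gamma=0$.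
\end{proof}

The surface we construct contains no rational curve, but it maps onto $\mathbb P^1$, and we want to push its metric down to the base. On a product this is done by averaging over the fiber.

\begin{lemma}\label{lem:average}
Let $D,D'\subset\mathbb C$ be discs, $(z,w)$ the coordinates on $D\times D'$, and $g$ a nonpositive Hermitian metric on $D\times D'$ with coefficient $g_{1\bar1}=g(\partial_z,\overline{\partial_z})$. Let $0\le\theta\in C_c^\infty(D')$ with $\int\theta\,dm=1$, and $\mu(z)=\int\theta(w)\,g_{1\bar1}(z,w)\,dm(w)$. Then $\mu$ and $\log\mu$ are subharmonic on $D$.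
\end{lemma}

\begin{proof}
Write $\gamma=g_{1\bar1}$. By Lemma~\ref{lem:rules}(a) and \eqref{eq:dimone} on the discs $D\times\{w\}$, we have $\partial_z\partial_{\bar z}\gamma\ge|\partial_z\gamma|^2/\gamma$. Hence $\partial_z\partial_{\bar z}\mu\ge0$, and by the Cauchy--Schwarz inequality
\[
\mu\,\partial_z\partial_{\bar z}\mu\ \ge\ \int\theta\gamma\,dm\int\theta\,\frac{|\partial_z\gamma|^2}{\gamma}\,dm\ \ge\ \Bigl|\int\theta\,\partial_z\gamma\,dm\Bigr|^2=|\partial_z\mu|^2 .
\]
The second equality in \eqref{eq:dimone}, applied to $\mu$, turns this into $\partial_z\partial_{\bar z}\log\mu\ge0$.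
\end{proof}

Consider first a product $G=B\times F$ of compact curves with a nonpositive metric. Fix $\theta$ in one coordinate disc of $F$. The local expressions $\mu\,|dz|^2$ agree under changes of the coordinate $z$ on $B$ and define a nonpositive metric on $B$, so $B\ne\mathbb P^1$. For a fibration that is not a product, horizontal discs exist only in charts, and they depend on the chart. If $(z,w)$ and $(z,\tilde w)$ are two charts, the field $\partial_z$ of the second is $\partial_z+\beta\partial_w$ in the first, for a holomorphic function $\beta$, and
\[
\tilde g_{1\bar1}=g_{1\bar1}+2\operatorname{Re}(\bar\beta\,g_{1\bar2})+|\beta|^2g_{2\bar2}.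
\]
Moreover $g_{1\bar1}$ depends on $w$, so the average depends on $\theta$. Both ambiguities disappear in a limit of K\"ahler metrics whose classes tend to the fiber class. The area of the fibers is determined by the class and tends to $0$, which kills $g_{2\bar2}$ and $g_{1\bar2}$, and the limit is closed, which makes $g_{1\bar1}$ independent of $w$.

\subsection*{The obstruction}
Let $\omega_{FS}$ be the Fubini--Study form on $\mathbb P^1$ with total mass $1$; it represents $c_1(\mathcal O(1))$. On a compact surface, $\alpha\cdot\alpha'$ denotes the intersection number of $\alpha,\alpha'\in H^2(G,\mathbb R)$, computed by integrating the wedge product of representatives.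

\begin{proposition}\label{prop:obstruction}
Let $G$ be a compact connected K\"ahler surface and $q:G\to\mathbb P^1$ a surjective holomorphic map whose critical set $\mathrm{Crit}=\{dq=0\}$ is finite. Let $f=[q^*\omega_{FS}]$. Then there is no sequence of nonpositive K\"ahler metrics $\omega_j$ on $G$ with $[\omega_j]\to f$ in $H^2(G,\mathbb R)$.
\end{proposition}

\begin{proof}
Suppose such a sequence exists, and fix a K\"ahler form $\eta$ on $G$. The form $q^*\omega_{FS}$ is semipositive, nonzero off $\mathrm{Crit}$, and has square zero. Therefore
\begin{equation}\label{eq:masses}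
\int_G\omega_j\wedge\eta\to f\cdot[\eta]>0,\qquad\int_G\omega_j\wedge q^*\omega_{FS}\to f\cdot f=0 .
\end{equation}

\emph{Step 1: the limit.} The curvature hypothesis is only an inequality, so we cannot expect smooth convergence and pass to a weak limit. Let $\mathcal C$ be the separable Banach space of continuous $(1,1)$-forms $\varphi=i\sum\varphi_{k\bar l}\,dz_k\wedge d\bar z_l$ on $G$, with $\|\varphi\|$ the supremum of $|\varphi_{k\bar l}|$ over all points and all $\eta$-unitary frames. In an $\eta$-unitary frame in which $\omega_j$ is diagonal with eigenvalues $\lambda_1,\lambda_2>0$, the forms $\omega_j\wedge\varphi$ and $\omega_j\wedge\eta$ are $\lambda_1\varphi_{2\bar2}+\lambda_2\varphi_{1\bar1}$ and $\lambda_1+\lambda_2$ times the volume form. Hence $|\int\omega_j\wedge\varphi|\le\|\varphi\|\int\omega_j\wedge\eta$. By \eqref{eq:masses} and the Banach--Alaoglu theorem, after passing to a subsequence the limit $\Theta(\varphi)=\lim\int\omega_j\wedge\varphi$ exists for all $\varphi\in\mathcal C$ and is a bounded functional. It satisfies $\Theta(\eta)>0$, and by Stokes' theorem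
\begin{equation}\label{eq:closed}
\Theta\bigl((d\beta)^{1,1}\bigr)=\lim\int_G\omega_j\wedge d\beta=0\quad\text{for every smooth $1$-form $\beta$.}
\end{equation}
In other words, $\Theta$ is a nonzero closed positive $(1,1)$-current. We say that $\Theta$ vanishes on an open set $O$ if $\Theta(\varphi)=0$ whenever $\varphi$ has compact support in $O$. We shall show that $\Theta(\eta)=0$.

\emph{Step 2: $\Theta$ comes from the base, locally.} Choose an affine coordinate $t$ on $\mathbb P^1$ such that $\infty\notin q(\mathrm{Crit})$. A \emph{chart} is an open set $U\subset G\setminus\mathrm{Crit}$ with coordinates $(z,w):U\cong D\times D'$, where $D$ and $D'$ are discs, that extend to a neighborhood of $\overline U$, and in which $z$ is $t\circ q$ or $(1/t)\circ q$. Every point of $G\setminus\mathrm{Crit}$ lies in a chart, since $dq\ne0$ there. Let $g^j_{k\bar l}$ be the coefficients of $\omega_j$ and $dV=i\,dz\wedge d\bar z\wedge i\,dw\wedge d\bar w=4\,dm(z)\,dm(w)$. Then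
\[
\omega_j\wedge\varphi=\bigl(g^j_{1\bar1}\varphi_{2\bar2}+g^j_{2\bar2}\varphi_{1\bar1}-g^j_{1\bar2}\varphi_{2\bar1}-g^j_{2\bar1}\varphi_{1\bar2}\bigr)dV .
\]
On the compact set $\overline U$ we have $q^*\omega_{FS}\ge c\,i\,dz\wedge d\bar z$ and $\eta\ge c\,i\,dw\wedge d\bar w$ with $c>0$. So \eqref{eq:masses} shows that $\int_Ug^j_{2\bar2}\,dV\to0$ and that $\int_Ug^j_{1\bar1}\,dV$ is bounded. From $|g^j_{1\bar2}|^2\le g^j_{1\bar1}g^j_{2\bar2}$ and the Cauchy--Schwarz inequality, $\int_U|g^j_{1\bar2}|\,dV\to0$. Consequently the measures $g^j_{1\bar1}\,dm(z)\,dm(w)$ converge weakly on $U$ to a positive measure $\Sigma$, and $\Theta(\varphi)=4\int\varphi_{2\bar2}\,d\Sigma$ for $\varphi$ with compact support in $U$.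

Apply \eqref{eq:closed} to $\beta=i\chi\,d\bar w$ and $\beta=i\chi\,dw$ with $\chi\in C_c^\infty(U)$. The coefficients $\varphi_{2\bar2}$ of $(d\beta)^{1,1}$ are $\partial_w\chi$ and $-\partial_{\bar w}\chi$, so $\int\partial_w\chi\,d\Sigma=\int\partial_{\bar w}\chi\,d\Sigma=0$. For fixed $\phi\in C_c^\infty(D)$ the distribution $\theta\mapsto\int\phi(z)\theta(w)\,d\Sigma$ on the connected set $D'$ has vanishing first derivatives, so it equals $\nu(\phi)\int\theta\,dm$ for a constant $\nu(\phi)$. The functional $\nu$ is positive, hence a measure on $D$, and $\Sigma=\nu\otimes dm(w)$.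

\emph{Step 3: the curvature inequality survives.} We claim that on each chart either $\Theta$ vanishes on $U$, or there is a subharmonic function $u\in L^1_{\mathrm{loc}}(D)$ with
\begin{equation}\label{eq:density}
\Theta(\varphi)=\int_Ue^{u(z)}\,i\,dz\wedge d\bar z\wedge\varphi\qquad\text{for all $\varphi$ with compact support in $U$.}
\end{equation}
Let $\mu_j$ be the average of $g^j_{1\bar1}$ from Lemma~\ref{lem:average}. For $\phi\in C_c(D)$ we have $\int\phi\mu_j\,dm\to\int\phi(z)\theta(w)\,d\Sigma=\int\phi\,d\nu$, so $\mu_j\,dm\to\nu$ weakly. The functions $\mu_j$ are positive, subharmonic and bounded in $L^1(D)$, so by the mean value inequality on discs they are locally uniformly bounded. Apply (S3) to $\log\mu_j$. If $\log\mu_j\to-\infty$ locally uniformly, then $\mu_j\to0$ locally uniformly and $\nu=0$. Otherwise a subsequence converges in $L^1_{\mathrm{loc}}$, and a further subsequence almost everywhere, to a subharmonic function $u\in L^1_{\mathrm{loc}}(D)$. Then $\mu_j\to e^u$ almost everywhere, dominated convergence gives $\nu=e^u\,dm$, and \eqref{eq:density} follows from Step 2.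

\emph{Step 4: $\Theta$ vanishes on $G\setminus\mathrm{Crit}$.} Let $G_0$ be the open set of points of $G\setminus\mathrm{Crit}$ near which $\Theta$ vanishes. If a chart $U$ meets $G_0$, then \eqref{eq:density} cannot hold on $U$, because $e^u>0$ almost everywhere; so $U\subset G_0$. Hence $G_0$ is closed in $G\setminus\mathrm{Crit}$, which is connected. If $G_0=G\setminus\mathrm{Crit}$, a partition of unity finishes the step. So suppose that $G_0=\emptyset$, so that \eqref{eq:density} holds on every chart. We repeat the proof of Lemma~\ref{lem:rational} on $G$.

Let $G^\circ=G\setminus(\mathrm{Crit}\cup q^{-1}(\infty))$. It is connected, being the complement of a proper analytic subset of a connected complex manifold. From now on $z=t\circ q$, a holomorphic function on $G^\circ$, and $z'=1/z$. Each chart $U$ gives a psh function $u_U$ on $U\cap G^\circ$, finite almost everywhere, such that $\Theta$ is represented there by $e^{u_U}i\,dz\wedge d\bar z$. If the first coordinate of $U$ is $z$, take $u_U=u(z)$. If it is $z'$, with subharmonic function $u'$, take $u_U=u'(z')-4\log|z|$, since $i\,dz'\wedge d\bar z'=|z|^{-4}\,i\,dz\wedge d\bar z$ and $\log|z|$ is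 locally the real part of a holomorphic function on $U\cap G^\circ$. On overlaps the locally integrable densities $e^{u_U}$ represent the same functional, so they agree almost everywhere, and the $u_U$ agree by (S1). We obtain a psh function $u\not\equiv-\infty$ on $G^\circ$.

The fiber $q^{-1}(\infty)$ is compact, nonempty and disjoint from $\mathrm{Crit}$. Cover it by finitely many open sets, each relatively compact in a chart with first coordinate $z'$. On these sets $u'(z')\le C$ by upper semicontinuity, and their union contains $\{|z|>\varrho\}$ for some $\varrho$, since $G$ is compact. Thus $u\le C-4\log|z|$ on $\{|z|>\varrho\}$, and $|z|$ is unbounded on $G^\circ$ because $q^{-1}(\infty)$ is nonempty and nowhere dense.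

It remains to control $u$ near $\mathrm{Crit}$. Around each $x\in\mathrm{Crit}$ choose a small coordinate ball $B_x$ centered at $x$, with the closures $\overline{B_x}$ pairwise disjoint and disjoint from $q^{-1}(\infty)$, and let $G'=G^\circ\setminus\bigcup B_x$. The sets $G'\cap\{|z|\le\varrho'\}$ are compact, $u$ is finite at some point of $G'$, and $u\to-\infty$ as $|z|\to\infty$. So $u$ attains a finite maximum $M$ on $G'$. A point $y\in B_x\setminus\{x\}$ lies on a complex line of the coordinate space $\mathbb C^2$ that misses $x$. This line meets $\overline{B_x}$ in a closed disc contained in $G^\circ$ with boundary in $\partial B_x\subset G'$, and (S2) gives $u(y)\le M$. Therefore $u$ attains its supremum on $G^\circ$ and is the constant $M$ by (S2). This contradicts $u\to-\infty$.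

\emph{Step 5: no mass at the critical points.} If $\varphi\in\mathcal C$ vanishes at every point of $\mathrm{Crit}$, it is a uniform limit of forms with compact support in $G\setminus\mathrm{Crit}$, obtained by cutting off near $\mathrm{Crit}$. So $\Theta(\varphi)=0$ by Step 4. Let $x\in\mathrm{Crit}$, let $(z_1,z_2)$ be coordinates centered at $x$, and let $\chi$ be a cutoff function equal to $1$ near $x$ and supported away from the other critical points. The form $d(\chi z_k\,d\bar z_l)$ equals $dz_k\wedge d\bar z_l$ at $x$ and vanishes at the other critical points. A linear combination $\beta$ of such $1$-forms satisfies $(d\beta)^{1,1}=\eta$ at every point of $\mathrm{Crit}$. Then $\Theta(\eta)=\Theta(\eta-(d\beta)^{1,1})+\Theta((d\beta)^{1,1})=0$ by \eqref{eq:closed}, which contradicts $\Theta(\eta)>0$.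
\end{proof}

\begin{remark}\label{rem:hypotheses}
The K\"ahler condition enters three times: in \eqref{eq:masses}, in the independence of $w$ in Step 2, and in Step 5. The other two hypotheses are needed as well. Let $G=C\times F$ be a product of curves of genus at least $2$ with hyperbolic forms $\omega_C$ and $\omega_F$. The K\"ahler metrics $\lambda\omega_C+\varepsilon\omega_F$ are negative, and their classes tend to $\lambda[\omega_C]$ as $\varepsilon\to0$. So the statement fails for the projection onto $C$, a base of higher genus. It also fails for the composition $q$ of this projection with a nonconstant map $C\to\mathbb P^1$, because $H^2(C,\mathbb R)=\mathbb R$ gives $f=\lambda[\omega_C]$ for some $\lambda>0$; here the critical set is a union of curves $\{c\}\times F$.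
\end{remark}

\section{A surface with an obstructed very ample class}\label{sec:surface}

\subsection*{General sections}
In a finite-dimensional complex vector space, \emph{general} means lying in a nonempty Zariski open subset; finitely many general conditions hold simultaneously. For a section $s$ of a line bundle $\mathcal L$ with $s(x)=0$, the differential $ds(x)\in T_x^*\otimes\mathcal L_x$ is well defined. We use the following standard facts.
\begin{itemize}
\item[(A1)] \emph{Dimension count.} Let $M$ be a quasi-projective variety, $V$ a vector space, and $I\subset M\times V$ a constructible set such that $\{v:(x,v)\in I\}$ has codimension at least $c$ in $V$ for every $x$. Then $\dim I\le\dim M+\dim V-c$, so for general $v$ the set $\{x:(x,v)\in I\}$ is empty if $c>\dim M$ and finite if $c=\dim M$.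
\item[(A2)] \emph{Bertini's theorem.} Let $M$ be a smooth quasi-projective variety and $W$ a finite-dimensional space of sections of a line bundle without common zero on $M$. For general $(s_1,\dots,s_i)\in W^i$ the differentials $ds_1,\dots,ds_i$ are linearly independent at every common zero. In particular the common zero locus is empty if $i>\dim M$ and finite if $i=\dim M$.
\item[(A3)] \emph{Lefschetz hyperplane theorem and adjunction.} Let $M$ be a smooth connected projective manifold, $\mathcal L$ an ample line bundle, $s$ a section with $ds\ne0$ along $D=\{s=0\}$. Then $H^k(M,\mathbb R)\to H^k(D,\mathbb R)$ is an isomorphism for $k<\dim D$; in particular $D$ is connected if $\dim D\ge1$. Moreover $K_D=(K_M\otimes\mathcal L)|_D$.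
\item[(A4)] If $A$ is very ample on a manifold $S$, that is, $A=\mathcal O(1)|_S$ for an embedding in a projective space, then at every $x\in S$ the sections of $A$ take any prescribed value and first derivative in a local trivialization, and for $x'\neq x$ some section vanishes at $x$ but not at $x'$. The exterior tensor product $A\boxtimes A'$ of ample (very ample) bundles is ample (very ample), and these properties pass to restrictions to submanifolds.
\end{itemize}

\subsection*{The surface}
We need a surface with a finite map to a negatively curved surface $S$, for Corollary~\ref{cor:glue}, and a map to $\mathbb P^1$ with finitely many critical points, for Proposition~\ref{prop:obstruction}. A hypersurface in $S\times\mathbb P^1$ comes with both projections. The simplest choice, a pencil $\{b_0\sigma_0+b_1\sigma_1=0\}$ spanned by two sections of an ample bundle $A$ on $S$, fails: $\sigma_0$ and $\sigma_1$ have a common zero $x$, since $A\cdot A>0$, and the hypersurface contains the rational curve $\{x\}\times\mathbb P^1$. Three general sections have no common zero, so we take degree $2$ in $[b_0:b_1]$.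

\begin{proposition}\label{prop:surface}
There is a smooth connected surface $G\subset\mathbb P^r$, $r\ge3$, with hyperplane class $h=c_1(\mathcal O(1)|_G)$, such that $G$ has a negative Hermitian metric and no class $\lambda h$, $\lambda>0$, contains a nonpositive K\"ahler metric.
\end{proposition}

\begin{proof}
Let $S$ be a product of two compact Riemann surfaces of genus at least $2$ and $A$ a very ample line bundle on $S$. For $(\sigma_0,\sigma_1,\sigma_2)\in V=H^0(S,A)^3$ let
\[
\psi=b_0^2\,\sigma_0+b_0b_1\,\sigma_1+b_1^2\,\sigma_2,\qquad G=\{\psi=0\}\subset S\times\mathbb P^1,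
\]
with projections $\pi:G\to S$ and $q:G\to\mathbb P^1$. For $b=[b_0:b_1]$ let $\psi_b\in H^0(S,A)$ be the restriction of $\psi$ to $S\times\{b\}$, defined up to a nonzero factor. The linear map $V\to H^0(S,A)$, $(\sigma_i)\mapsto\psi_b$, is onto, since $b_0^2$ and $b_1^2$ are not both zero. Take $(\sigma_i)$ general.

\emph{$G$ is smooth and connected.} The sections $\psi$ of the ample bundle $A\boxtimes\mathcal O(2)$ have no common zero on the threefold $S\times\mathbb P^1$. Apply (A2) and (A3).

\emph{$G$ has a negative Hermitian metric.} By (A2), $\sigma_0,\sigma_1,\sigma_2$ have no common zero on $S$. So over each $x\in S$ the section $\psi$ is a nonzero binary quadratic form, and $\pi^{-1}(x)$ has at most two points. Apply Corollary~\ref{cor:glue} to $\pi$.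

\emph{$q$ is onto with finite critical set.} The fiber $q^{-1}(b)$ is the zero set of a section of the ample bundle $A$ on the surface $S$, so it is nonempty. A point $(x,b)\in G$ is critical if and only if the plane $T_{(x,b)}G=\ker d\psi$ equals $T_xS\oplus0$, that is, if and only if $d\psi_b(x)=0$. So $\mathrm{Crit}$ is the set of $(x,b)\in S\times\mathbb P^1$ at which the value and the two first derivatives of $\psi_b$ vanish at $x$. For fixed $(x,b)$ these are three independent linear conditions on $(\sigma_i)$ by (A4), and $\dim(S\times\mathbb P^1)=3$. By (A1), $\mathrm{Crit}$ is finite.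

\emph{The class.} Let $f=q^*c_1(\mathcal O(1))$ and $a=\pi^*c_1(A)$. There is $N_0$ such that for all integers $N\ge N_0$ no class $\lambda(a+Nf)$, $\lambda>0$, contains a nonpositive K\"ahler metric. Otherwise there are $N_j\to\infty$, $\lambda_j>0$ and nonpositive K\"ahler metrics in $\lambda_j(a+N_jf)$. Dividing by $\lambda_jN_j$ preserves nonpositivity and gives the classes $f+a/N_j\to f$, against Proposition~\ref{prop:obstruction}. Fix $N\ge\max(N_0,1)$. The bundle $(A\boxtimes\mathcal O(N))|_G$ is very ample with first Chern class $a+Nf$. Embed $G$ by it in $\mathbb P^r$, enlarging the projective space linearly if necessary to have $r\ge3$; then $h=a+Nf$.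
\end{proof}

\section{Forcing the K\"ahler class}\label{sec:embedding}

We want a manifold $X\supset G$ such that $H^2(X,\mathbb R)$ restricts to $\mathbb Rh$. A complete intersection in $\mathbb P^r$ that contains $G$ has this property by (A3), but it has no map to which Corollary~\ref{cor:glue} applies. We therefore work in $T\times\mathbb P^r$ with $T$ negatively curved of dimension $n$, place $G$ in a fiber $\{o\}\times\mathbb P^r$, and intersect $r$ divisors through it. The new classes, which come from $T$, vanish on $G$, and $X$ has the same dimension as $T$, so the fibers of $X\to T$ can be finite. They must be finite over \emph{every} $t\ne o$, so we need to know how rarely $r$ forms on $\mathbb P^r$ have infinitely many common zeros. For $r=1$ this happens only for the zero form, which has codimension $d+1$ in the space of binary forms of degree $d$. The same lower bound holds in general.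

\begin{lemma}\label{lem:codim}
Let $\mathcal H=H^0(\mathbb P^r,\mathcal O(d))$, $d\ge1$, and let $B\subset\mathcal H^r$ be the set of tuples $(F_1,\dots,F_r)$ whose common zero locus has positive dimension. Then $B$ is closed of codimension at least $d+1$.
\end{lemma}

\begin{proof}
First let $\Gamma\subset\mathbb P^r$ be an irreducible subvariety of positive dimension. We claim that the forms of degree $d$ vanishing on $\Gamma$ have codimension at least $d+1$ in $\mathcal H$. Choose distinct points $x_1,x_2\in\Gamma$, a linear form $\ell_0$ nonzero at both, and a linear form $\ell_1$ vanishing at $x_1$ but not at $x_2$. The regular function $\ell_1/\ell_0$ on the irreducible variety $\Gamma\setminus\{\ell_0=0\}$ is not constant, so it takes infinitely many values. If $\sum_{k=0}^dc_k\ell_0^{d-k}\ell_1^k$ vanishes on $\Gamma$, the polynomial $\sum c_k\tau^k$ vanishes at all these values, so all $c_k$ are zero. Thus the restriction of $\mathcal H$ to $\Gamma$ has rank at least $d+1$.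

Let $e_i$ be the dimension of $Z_i=\{F_1=\dots=F_i=0\}$, with $e_0=r$. The sets $\{e_i\ge k\}$ are closed, by upper semicontinuity of the fiber dimension for the proper map $\{(x,(F_j)):x\in Z_i\}\to\mathcal H^r$. In particular $B=\{e_r\ge1\}$ is closed, and the sets $B_i=\{e_i=e_{i-1}\ge1\}$ are constructible. A hypersurface meets a projective variety of dimension $e\ge1$ in a set of dimension $e$ or $e-1$. If the dimension dropped at each of the $r$ steps we would have $e_r=0$, so $B\subset B_1\cup\dots\cup B_r$. Fix all $F_j$ with $j\ne i$. If the tuple lies in $B_i$, then $F_i$ vanishes on one of the finitely many irreducible components of $Z_{i-1}$ of dimension $e_{i-1}\ge1$. So $F_i$ lies in a finite union of linear subspaces of codimension at least $d+1$, and $B_i$ has codimension at least $d+1$.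
\end{proof}

\begin{proposition}\label{prop:embedding}
Let $G\subset\mathbb P^r$, $r\ge3$, be a smooth connected surface with hyperplane class $h$. Let $n\ge4$, let $T$ be a product of $n$ compact Riemann surfaces of genus at least $2$, let $o\in T$, and put $Y=\{o\}\times G\subset T\times\mathbb P^r$. There is a connected submanifold $X\subset T\times\mathbb P^r$ of dimension $n$, closed and containing $Y$, such that
\begin{itemize}
\item[(a)] the fibers of the projection $p:X\to T$ over $t\neq o$ are finite (possibly empty), and $p^{-1}(o)$ is the disjoint union of $Y$ and a finite set;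
\item[(b)] the restriction to $Y\cong G$ of every class in $H^2(X,\mathbb R)$ lies in $\mathbb Rh$;
\item[(c)] $K_X$ is ample.
\end{itemize}
\end{proposition}

\begin{proof}
\emph{The linear system.} Let $L$ be very ample on $T$. By Serre's theorem the sheaf $I_G(d)$ is generated by global sections for large $d$; fix such a $d$ with $d\ge n$. Let $\mathcal H=H^0(\mathbb P^r,\mathcal O(d))$ and let $\mathcal H_G\subset\mathcal H$ be the subspace of forms vanishing on $G$. Global generation means that the forms in $\mathcal H_G$ have no common zero outside $G$ and that their differentials at $x\in G$ span the conormal space of $G$ at $x$, twisted by $\mathcal O(d)_x$. Put $Z=T\times\mathbb P^r$ and $\mathcal L=L\boxtimes\mathcal O(d)$, an ample bundle. Let $W\subset H^0(Z,\mathcal L)$ be the span of the products $\sigma\otimes F$, with $\sigma\in H^0(T,L)$ and $F\in\mathcal H$, such that $\sigma(o)=0$ or $F\in\mathcal H_G$. All elements of $W$ vanish on $Y$. We need four properties; restrictions to $\{t\}\times\mathbb P^r$ are viewed in $\mathcal H$ after trivializing $L_t$.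
\begin{itemize}
\item[(W1)] For $t\ne o$ the restriction $W\to\mathcal H$ to $\{t\}\times\mathbb P^r$ is onto, because some $\sigma$ has $\sigma(o)=0$ and $\sigma(t)\ne0$ by (A4).
\item[(W2)] The restriction of $W$ to $\{o\}\times\mathbb P^r$ has image $\mathcal H_G$: the products with $\sigma(o)=0$ restrict to zero, and those with $\sigma(o)\ne0$ restrict onto $\mathcal H_G$.
\item[(W3)] $W$ has no common zero on $Z\setminus Y$, by (W1) and (W2).
\item[(W4)] At $y=(o,x)\in Y$ the differentials of the elements of $W$ span $E_y=N^*_{Y,y}\otimes\mathcal L_y$, where $N^*_{Y,y}=T_o^*T\oplus N^*_{G,x}$ is the conormal space of $Y$ in $Z$, of dimension $n+r-2$. Indeed, if $\sigma(o)=0$ the differential of $\sigma\otimes F$ is $d\sigma(o)\otimes F(x)$, and these span the first summand by (A4); if $F\in\mathcal H_G$ it is $\sigma(o)\otimes dF(x)$, and these span the second.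
\end{itemize}
Take a general $(s_1,\dots,s_r)\in W^r$ and put $X_0=Z$, $X_i=\{s_1=\dots=s_i=0\}$ and $X=X_r$. Each $X_i$ contains $Y$.

\emph{Smoothness.} We show that $ds_1,\dots,ds_i$ are linearly independent at every point of $X_i$, for $1\le i\le r$. Off $Y$ this is (A2) on $Z\setminus Y$, by (W3). Bertini's theorem says nothing on the base locus $Y$, so there we count dimensions. Let $I$ be the set of $\bigl((y,[c]),(s_j)\bigr)\in(Y\times\mathbb P^{r-1})\times W^r$ with $\sum c_j\,ds_j(y)=0$ in $E_y$. For fixed $(y,[c])$ the map $W^r\to E_y$, $(s_j)\mapsto\sum c_j\,ds_j(y)$, is onto by (W4), since some $c_j$ is nonzero. So the slice has codimension $n+r-2$, while $\dim(Y\times\mathbb P^{r-1})=r+1$. As $n\ge4$, we have $n+r-2>r+1$, and by (A1) the differentials $ds_1,\dots,ds_r$ are independent at every point of $Y$. Hence $X_i$ is a submanifold of dimension $n+r-i$, cut out in $X_{i-1}$ by a section of $\mathcal L$ with nonvanishing differential, and $\dim X=n$.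

\emph{Connectedness and (b).} Since $\dim X_i\ge n>2$, repeated use of (A3) shows that $X$ is connected and that $H^2(Z,\mathbb R)\to H^2(X,\mathbb R)$ is an isomorphism. As $H^1(\mathbb P^r,\mathbb R)=0$, the K\"unneth formula gives $H^2(Z,\mathbb R)=H^2(T,\mathbb R)\oplus\mathbb R\alpha$, where $\alpha=c_1(\mathcal O_{\mathbb P^r}(1))$ and pullbacks are understood. Classes from $T$ restrict to zero on $Y$, which maps to the point $o$, and $\alpha$ restricts to $h$.

\emph{(a).} Let $I'$ be the set of $(t,(s_j))\in(T\setminus\{o\})\times W^r$ such that the common zero locus of the $s_j$ on $\{t\}\times\mathbb P^r$ has positive dimension; it is closed by semicontinuity of the fiber dimension. For fixed $t$ the slice is the preimage of $B$ under the linear map $W^r\to\mathcal H^r$, which is onto by (W1). By Lemma~\ref{lem:codim} the slice has codimension at least $d+1>n=\dim T$, and (A1) shows that for general $(s_j)$ all fibers over $t\ne o$ are finite or empty. This is where $d\ge n$ is used. Over $o$, by (W2) the restrictions of general $s_1,\dots,s_r$ are $r$ general elements of $\mathcal H_G$, which has no common zero on $\mathbb P^r\setminus G$. By (A2)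 they have finitely many common zeros there.

\emph{(c).} We have $K_Z=K_T\boxtimes\mathcal O(-r-1)$, so adjunction gives
\[
K_X=\bigl((K_T\otimes L^{r})\boxtimes\mathcal O(rd-r-1)\bigr)\big|_X .
\]
The bundle $K_T$ is the exterior product of the canonical bundles of the factors, which have positive degree, so $K_T$ and $K_T\otimes L^r$ are ample. Also $rd\ge4r>r+1$. By (A4), $K_X$ is ample.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $G\subset\mathbb P^r$ be the surface of Proposition~\ref{prop:surface} and let $X$, $Y$, $p:X\to T$ be as in Proposition~\ref{prop:embedding}. Then $X$ is a connected projective manifold of dimension $n$ with $K_X$ ample.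

(i) The manifold $T$ has a negative metric by Example~\ref{ex:basic}, and $Y\cong G$ has a negative Hermitian metric. By Proposition~\ref{prop:embedding}(a), Corollary~\ref{cor:glue} applies to $p$.

(ii) Suppose that $\omega$ is a nonpositive K\"ahler metric on $X$. Its restriction to $Y\cong G$ is K\"ahler, nonpositive by Lemma~\ref{lem:rules}(a), and has class $\lambda h$ for some $\lambda\in\mathbb R$ by Proposition~\ref{prop:embedding}(b). Let $\eta$ be the restriction to $G$ of the Fubini--Study form representing $c_1(\mathcal O_{\mathbb P^r}(1))$, a K\"ahler form in the class $h$. Then $0<\int_G\omega\wedge\eta=\lambda\int_G\eta\wedge\eta$, so $\lambda>0$. This contradicts Proposition~\ref{prop:surface}.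
\end{proof}

\begin{remark}\label{rem:dimension}
The bound $n\ge4$ comes from the smoothness of $X$ along $Y$. For a submanifold $G$ of dimension $k$ the count compares the codimension $n+r-k$ with $\dim(Y\times\mathbb P^{r-1})=k+r-1$, and it succeeds exactly when $n\ge2k$. One cannot take $k=1$: a negative Hermitian metric on a compact connected curve $G$ is K\"ahler, and since $H^2(G,\mathbb R)=\mathbb R$ its positive multiples represent every K\"ahler class.
\end{remark}

\begin{thebibliography}{9}

\bibitem{thesis}
\emph{Complex Manifolds of Hyperbolic and Non-Hyperbolic-Type},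
\texttt{https://github.com/Kylebroder/PhDThesis}.

\bibitem{hormander}
H\"ormander, \emph{The Analysis of Linear Partial Differential Operators I}.

\end{thebibliography}
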